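# Does a monomial ideal always have larger Stanley depth than its quotient?

## The guess $\operatorname{sdepth} I\ge\operatorname{sdepth} S/I+1$, and three small ideals

Let $K$ be a field and $S=K[x_1,\dots,x_n]$. Throughout, $I\subset S$ is a monomial ideal with $0\ne I\ne S$. For ordinary depth there is a textbook identity
$$\operatorname{depth} I=\operatorname{depth} S/I+1. \tag{1}$$
Indeed, a minimal free resolution of $S/I$ starts with $S$. Deleting that term leaves a minimal free resolution of $I$, so $\operatorname{pd} I=\operatorname{pd} S/I-1$, and the Auslander–Buchsbaum formula gives (1). Stanley depth is a combinatorial relative of depth, so one would first guess that it behaves in the same way, at least as an inequality. To test the guess we need the definition.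

**Definition.** Let $N$ be a finitely generated $\mathbb Z^n$-graded $S$-module, $0\neq u\in N$ homogeneous, and $U\subseteq\{x_1,\dots,x_n\}$. Write $uK[U]$ for the $K$-span of all $ur$ with $r$ a monomial in $K[U]$. If $uK[U]$ is a free $K[U]$-module, it is called a *Stanley space* of dimension $|U|$. A *Stanley decomposition* of $N$ is a finite direct sum of $K$-vector spaces
$$\mathcal D:\ N=\bigoplus_{i=1}^{j}u_iK[U_i]$$
into Stanley spaces, and $\operatorname{sdepth}\mathcal D=\min_i|U_i|$. The *Stanley depth* $\operatorname{sdepth}(N)$ is the maximum of $\operatorname{sdepth}\mathcal D$ over all Stanley decompositions $\mathcal D$ of $N$.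

Freeness means that $ur\neq0$ for every monomial $r\in K[U]$, and more generally for every nonzero $r\in K[U]$. For example, the ideal $(x,y)\subset K[x,y]$ is $xK[x,y]\oplus yK[y]$: the monomials divisible by $x$, and the pure powers of $y$. This decomposition has Stanley depth $1$.

The guess, then, is that the answer to the following question of Rauf is yes: does
$$\operatorname{sdepth}(I)\ \ge\ \operatorname{sdepth}(S/I)+1 \tag{2}$$
hold for every monomial ideal $0\ne I\neq S$? It is a strong form of a conjecture of Herzog, which asks only for $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(S/I)$. We test (2) by hand.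

*Principal ideals.* Let $I=(w)$ with a monomial $w\ne1$. Then $I=wK[x_1,\dots,x_n]$ is a single Stanley space, so $\operatorname{sdepth} I=n$. In $S/I$ no Stanley space has dimension $n$, because $w$ kills everything. So $\operatorname{sdepth} S/I\le n-1$, and (2) holds.

*The maximal ideal.* Let $I=(x_1,\dots,x_n)$. Then $S/I=K$ has Stanley depth $0$. Sorting monomials by their first variable gives $I=\bigoplus_i x_iK[x_i,\dots,x_n]$, so $\operatorname{sdepth} I\ge1$, and (2) holds.

*An ideal that is not squarefree.* Let $I=(x^2,xy)\subset K[x,y]$. The quotient has basis $x,1,y,y^2,\dots$. The class of $x$ is killed by both variables, so a Stanley space that contains it must have dimension $0$, and $\operatorname{sdepth} S/I=0$. On the other side $I=x^2K[x,y]\oplus xyK[y]$, so $\operatorname{sdepth} I\ge1$, and (2) holds.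

The guess survives these tests, and part (a) of Theorem 2 below shows that it survives much more. Nevertheless it is false.

**Theorem 1.** Over every field $K$ there is a squarefree monomial ideal $0\ne I\subsetneq S=K[x_1,\dots,x_{26}]$ with $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=23$. Hence $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(S/I)+1$ does not hold for all monomial ideals.

**Theorem 2.** Put $c=n-\operatorname{sdepth}(S/I)$.

(a) If $\operatorname{sdepth}(S/I)\ge n-2$, then $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(S/I)+1$.

(b) For every $c\ge3$ and every $n\ge26+291(c-3)$ there is a squarefree monomial ideal $I$ in $n$ variables with $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=n-c$.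

So (2) always holds for $c\le2$, and for each $c\ge3$ it fails for suitable ideals in every sufficiently large number of variables. In these examples the two Stanley depths are equal, so they do not contradict Herzog's weaker inequality.

## Complements of supports: Stanley depth as interval partitions

For squarefree ideals both sides of (2) can be read off from one simplicial complex. The purpose of this section is that dictionary. Passing to complements makes Stanley depth near $n$ correspond to small sets.

Let $V$ be the set of variables, $|V|=n$, and for $\tau\subseteq V$ put $x_\tau=\prod_{v\in\tau}v$. Let $\Gamma\subsetneq2^V$ be a nonempty family closed under taking subsets, and let $U=2^V\setminus\Gamma$. Define $I(\Gamma)$ as the span of all monomials $w$ with $V\setminus\operatorname{supp}(w)\in\Gamma$.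

Multiplying $w$ by a monomial shrinks $V\setminus\operatorname{supp}(w)$, so $I(\Gamma)$ is an ideal. Membership depends only on the support, so it is a squarefree monomial ideal. Since $\emptyset\in\Gamma$ we have $x_V\in I(\Gamma)$, and since $V\notin\Gamma$ we have $1\notin I(\Gamma)$. Conversely, every squarefree monomial ideal $0\ne I\ne S$ arises: take $\Gamma=\{\sigma:x_{V\setminus\sigma}\in I\}$ and use that $w\in I$ if and only if $x_{\operatorname{supp}(w)}\in I$.

**Definition.** For $T\subseteq B\subseteq V$ the *interval* $[T,B]$ is $\{\sigma:T\subseteq\sigma\subseteq B\}$. The set $T$ is its *bottom* and $B$ its *top*.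

**Lemma 3.** Let $I=I(\Gamma)$ and $0\le p\le n$.

(i) $\operatorname{sdepth}(S/I)\ge n-p$ if and only if $U$ is a disjoint union of intervals with bottoms of size $\le p$.

(ii) $\operatorname{sdepth}(I)\ge n-p$ if and only if $\Gamma$ is a disjoint union of intervals with bottoms of size $\le p$.

**Proof.** Let $M=S/I$ and $\Sigma=\{\tau:x_\tau\neq0\text{ in }S/I\}$, or $M=I$ and $\Sigma=\{\tau:x_\tau\in I\}$. The complements of the members of $\Sigma$ form $U$ in the first case and $\Gamma$ in the second. Complementation turns $[F,G]$ into $[V\setminus G,V\setminus F]$, whose bottom has size $n-|G|$. So with $d=n-p$ both claims read: $\operatorname{sdepth} M\ge d$ if and only if $\Sigma$ is a disjoint union of intervals $[F,G]$ with $|G|\ge d$. In both cases the monomials with support in $\Sigma$ form a $K$-basis of $M$.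

**From intervals to Stanley spaces.** Suppose $\Sigma=\bigsqcup[F_i,G_i]$ with $|G_i|\ge d$. The products $x_{F_i}r$ with $r$ a monomial in $K[G_i]$ are exactly the monomials with support in $[F_i,G_i]$, each obtained once. They are basis elements of $M$, so $x_{F_i}K[G_i]$ is a free $K[G_i]$-module. Since the intervals partition $\Sigma$, we get $M=\bigoplus x_{F_i}K[G_i]$ with all dimensions at least $d$.

**From Stanley spaces to intervals.** Let $M=\bigoplus u_iK[U_i]$ with $|U_i|\ge d$. Every $\mathbb Z^n$-graded component of $M$ has dimension at most $1$. Hence each $u_i$ is a monomial up to a scalar, and each nonzero component of $M$ lies in exactly one $u_iK[U_i]$. So each basis monomial lies in exactly one of these spaces. Suppose $u_iK[U_i]$ contains a squarefree monomial. Then $u_i$ divides it, so $u_i=x_{F_i}$ up to a scalar. The squarefree monomials in $x_{F_i}K[U_i]$ are the $x_{F_i}r$ with $r$ squarefree in the variables $U_i\setminus F_i$, that is, the $x_\tau$ with $\tau\in[F_i,F_i\cup U_i]$. All are nonzero in $M$ by freeness, so this interval lies in $\Sigma$. Since each $x_\tau$ with $\tau\in\Sigma$ lies in exactly one of the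 spaces, $\Sigma$ is the disjoint union of these intervals, and their tops have size at least $|U_i|\ge d$. $\square$

*Example: a path.* Let $V=\{1,2,3\}$ and $\Gamma=\{\emptyset,1,2,3,12,23\}$ (writing $12$ for $\{1,2\}$ and so on). Then $I=(x_3,x_1)$. Here $U=\{13,123\}=[13,123]$, so $\operatorname{sdepth} S/I\ge1$. It is not larger, since every member of $U$ has size at least $2$. And $\Gamma=[\emptyset,\emptyset]\sqcup[1,1]\sqcup[2,12]\sqcup[3,23]$ gives $\operatorname{sdepth} I\ge2$. So (2) holds.

*Example: a four-cycle.* Let $V=\{a,b,c,d\}$, and let $\Gamma$ consist of $\emptyset$, the four vertices, and $ab,bc,cd,da$. Then $I=(cd,da,ab,bc)$, and $U$ consists of $ac$, $bd$, the four triples, and $abcd$. Can $U$ be partitioned with bottoms of size at most $2$? The bottoms could only be $ac$ and $bd$, and some interval contains $abcd$, say $[ac,abcd]=\{ac,abc,acd,abcd\}$. What remains is $bd,abd,bcd$, and no single interval with bottom $bd$ consists of these three sets. By symmetry the other choice fails too. With bottoms of size at most $3$ it works, so $\operatorname{sdepth} S/I=1$. On the other side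
$$\Gamma=[\emptyset,\emptyset]\sqcup[a,ab]\sqcup[b,bc]\sqcup[c,cd]\sqcup[d,da]$$
gives $\operatorname{sdepth} I\ge3$, so (2) holds. The four-cycle was no threat, because it made $\operatorname{sdepth} S/I$ small. The next section turns this observation into a proof.

## Codepth at most two: chordal graphs

Here we prove Theorem 2(a): first for squarefree ideals, then in general.

Let $I=I(\Gamma)$ be squarefree with $\operatorname{sdepth} S/I\ge n-2$. Since $\emptyset\notin U$, no interval inside $U$ has bottom $\emptyset$, so $\operatorname{sdepth} S/I\le n-1$ by Lemma 3(i). Two cases remain. Let $V_\Gamma=\{v\in V:\{v\}\in\Gamma\}$.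

**Step 1: the case $\operatorname{sdepth} S/I=n-1$.** The aim is to show that $\Gamma$ is one interval. By Lemma 3(i), $U$ is a disjoint union of intervals with one-element bottoms. Each bottom $\{v\}$ is in $U$, so $v\notin V_\Gamma$. Hence every member of $U$ contains some $v\notin V_\Gamma$. Conversely, a set that contains some $v\notin V_\Gamma$ is not in $\Gamma$. So $\Gamma=2^{V_\Gamma}=[\emptyset,V_\Gamma]$, and Lemma 3(ii) with $p=0$ gives $\operatorname{sdepth} I\ge n$.

**Step 2: in the case $\operatorname{sdepth} S/I=n-2$, reduce to a graph.** Now $U=\bigsqcup_i[T_i,B_i]$ with $1\le|T_i|\le2$. Every member of $U$ contains a member of $U$ of size at most $2$. So a set is in $\Gamma$ if and only if all its subsets of size at most $2$ are. In other words, $\Gamma$ is the clique complex of the graph $\mathcal G$ on $V_\Gamma$ whose edges are the $2$-sets in $\Gamma$.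

**Step 3: $\mathcal G$ is chordal.** That is, it has no induced cycle of length at least $4$. The tool is a signed count. Suppose $W\subseteq V_\Gamma$ spans an induced cycle of length $\ell\ge4$. The members of $\Gamma$ inside $W$ are $\emptyset$, $\ell$ vertices and $\ell$ edges, so
$$\sum_{\sigma\in\Gamma,\ \sigma\subseteq W}(-1)^{|\sigma|}=1-\ell+\ell=1 .$$
The sum of $(-1)^{|\sigma|}$ over all subsets of $W$ is $0$, so the sum over $\{\sigma\in U:\sigma\subseteq W\}$ is $-1$. Compute the latter sum from the partition. Intersecting $[T_i,B_i]$ with $2^W$ gives $[T_i,B_i\cap W]$ if $T_i\subseteq W$, and nothing otherwise. If $T_i\subseteq W\subseteq V_\Gamma$, then $|T_i|=2$, because $T_i\in U$ while the one-element subsets of $V_\Gamma$ are in $\Gamma$. The interval $[T_i,B_i\cap W]$ contributes $0$ if $B_i\cap W\ne T_i$, and $(-1)^2=1$ otherwise. So the sum is at least $0$, a contradiction.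

**Step 4: partition $\Gamma$.** By Dirac's theorem, a chordal graph has an ordering $v_1,\dots,v_k$ of its vertices such that for each $i$ the set $N_i$ of neighbors $v_j$ of $v_i$ with $j<i$ is a clique. Sort the nonempty cliques by their last vertex. A clique with last vertex $v_i$ is $\{v_i\}$ together with a subset of $N_i$, and every such set is a clique. Hence
$$\Gamma=[\emptyset,\emptyset]\ \sqcup\ \bigsqcup_i\,[\{v_i\},\{v_i\}\cup N_i].$$
All bottoms have size at most $1$, so $\operatorname{sdepth} I\ge n-1$ by Lemma 3(ii). This proves (a) for squarefree $I$.

**Step 5: from squarefree to arbitrary monomial ideals.** Recall polarization. Replace $x_i$ by variables $x_{i,1},x_{i,2},\dots$, as many as the largest exponent of $x_i$ in the minimal generators of $I$ (at least one). Replace each generator $\prod x_i^{e_i}$ by $\prod_i x_{i,1}x_{i,2}\cdots x_{i,e_i}$. For example, $(x^2,xy)$ becomes $(x_1x_2,x_1y_1)$. The result is a squarefree ideal $I^p\subset S^p$ with $0\ne I^p\ne S^p$. If $t$ is the number of new variables, then $S^p$ has $n+t$ variables, and $S/I$ is the quotient of $S^p/I^p$ by a regular sequence of $t$ linear forms (the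 differences $x_{i,j}-x_{i,1}$ with $j\ge2$).

The one published result we use is due to Ichim, Katthän and Moyano-Fernández (*The behavior of Stanley depth under polarization*, J. Combin. Theory Ser. A 135 (2015), 332–347). For monomial ideals $J\subsetneq L$ of a polynomial ring,
$$\operatorname{sdepth} L/J-\operatorname{depth} L/J=\operatorname{sdepth} L^p/J^p-\operatorname{depth} L^p/J^p. \tag{3}$$
The regular sequence gives $\operatorname{depth} S^p/I^p=\operatorname{depth} S/I+t$, and by (1), used for $I$ and for $I^p$, also $\operatorname{depth} I^p=\operatorname{depth} I+t$. Apply (3) to $L/J=S/I$ and to $L/J=I/0$: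
$$\operatorname{sdepth} S^p/I^p=\operatorname{sdepth} S/I+t,\qquad \operatorname{sdepth} I^p=\operatorname{sdepth} I+t .$$
The number of variables also grows by $t$. So the hypothesis $\operatorname{sdepth} S/I\ge n-2$ holds for $I$ if and only if the corresponding hypothesis holds for $I^p$, and likewise for the conclusion. Steps 1–4 apply to $I^p$, and Theorem 2(a) is proved. $\square$

## What the signed count loses at $c=3$

A sensible plan is to repeat Step 3 with larger bottoms. To see what it gives, look at the cleanest complexes: for $c\ge1$ let $X$ be a set of $c$-subsets of $V$ and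
$$\Gamma=\{\sigma\subseteq V:|\sigma|\le c-1\}\cup X,\qquad U=2^V\setminus\Gamma. \tag{4}$$
Let $\partial X$ be the set of $(c-1)$-sets contained in members of $X$. For instance, if $X=\{123,124\}$, then $\partial X=\{12,13,23,14,24\}$.

Suppose $U$ is partitioned into intervals with bottoms of size $c$. Could $\Gamma$ fail to be partitionable with bottoms of size at most $c-1$? Each $x\in X$ is a maximal member of $\Gamma$, so it would be the top of an interval that also contains some $(c-1)$-subset of $x$. Different $x$ need different $(c-1)$-sets. So if
$$|X|>|\partial X|, \tag{5}$$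
no such partition exists. The question is whether the signed count forbids (5).

*For $c=2$ it does.* Here $X$ is a set of edges. For nonempty $W\subseteq V$ let $X_W$ be the set of members of $X$ inside $W$. As in Step 3, the sum over $U$ inside $W$ is at least $0$, so the sum over $\Gamma$ inside $W$ is at most $0$: $1-|W|+|X_W|\le0$. If $X\neq\emptyset$, take for $W$ the set of all vertices on edges of $X$. Then $|W|=|\partial X|$, and we get $|X|\le|\partial X|-1$.

*For $c=3$ it does not.* Now $X$ is a set of triples, and each interval of $U$ inside $W$ contributes $0$ or $(-1)^3$. So the sum over $U$ is at most $0$, the sum over $\Gamma$ is at least $0$, and for nonempty $W$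
$$|X_W|\ \le\ 1-|W|+\binom{|W|}2=\binom{|W|-1}2 . \tag{6}$$
This is where the approach stops. For $c=2$ the shadow $\partial X$ was a set of vertices, so it could serve as the test set $W$. For $c=3$ the shadow is a set of pairs, usually not all the pairs of any $W$. The bound (6) involves all pairs of $W$, including those in no triple of $X$, and it says nothing directly about $|\partial X|$.

Not every $X$ with (5) will do. The densest idea is to let $X$ be all triples in a set $W$ with $|W|\ge6$, so that $\binom{|W|}3>\binom{|W|}2$. It fails at once. If all four triples of a $4$-set $Y$ are in $X$, then $Y\in U$ but no triple inside $Y$ is in $U$. So $Y$ can lie in no interval of $U$ with bottom of size $3$. We need many triples on few pairs, with every $4$-set still reachable from below.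

## A criterion for equality

We isolate what has to be achieved. The purpose of the next lemma is to reduce both parts of the construction to one inequality and one partition.

**Lemma 4.** Let $c\ge1$, let $X$ be a set of $c$-subsets of $V$, and let $\Gamma$ and $U$ be as in (4), with $\Gamma\ne2^V$. Assume

1. $|X|>|\partial X|$, and
2. $U=\{\sigma:|\sigma|\ge c\}\setminus X$ is a disjoint union of intervals with bottoms of size $c$.

Then $I=I(\Gamma)$ satisfies $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=n-c$.

**Proof.** The family $\Gamma$ is closed under taking subsets, because all proper subsets of members of $X$ have size at most $c-1$, and it is nonempty. So Lemma 3 applies.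

**The quotient.** By assumption 2 and Lemma 3(i), $\operatorname{sdepth} S/I\ge n-c$. If it were at least $n-c+1$, then $U$ would be a union of intervals with bottoms in $U$ of size at most $c-1$. But $U\ne\emptyset$ and all its members have size at least $c$. So $\operatorname{sdepth} S/I=n-c$.

**The ideal.** Partitioning $\Gamma$ into the one-element intervals $[\sigma,\sigma]$ shows $\operatorname{sdepth} I\ge n-c$. Suppose $\operatorname{sdepth} I\ge n-c+1$. Then $\Gamma$ is a disjoint union of intervals with bottoms of size at most $c-1$. Each $x\in X$ is maximal in $\Gamma$, so its interval is $[T_x,x]$ with $|T_x|\le c-1<|x|$. Choose $y_x\in x\setminus T_x$. Then $x\setminus\{y_x\}\in[T_x,x]\cap\partial X$. Distinct $x$ lie in distinct, hence disjoint, intervals, so $x\mapsto x\setminus\{y_x\}$ is an injection $X\to\partial X$. This contradicts assumption 1. $\square$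

Explicitly, $I$ is generated by the monomials $x_{V\setminus x}$ with $x\in X$, of degree $n-c$, and all squarefree monomials of degree $n-c+1$.

## Triples over the edges of a graph, and why $18+8$ variables

We take $c=3$ and look for $X$ in a bipartite shape. Split $V=A\sqcup R$. Choose a set $H$ of $2$-subsets of $A$, and for each $f\in H$ a $2$-set $e_f\subseteq R$. Let
$$X=\{f\cup\{r\}:f\in H,\ r\in e_f\}.$$
Then $|X|=2|H|$, while $\partial X$ consists of members of $H$ and pairs $\{a,r\}$ with $a\in A$, $r\in R$. So $|\partial X|\le|H|+|A||R|$, and (5) follows from
$$|H|>|A||R|. \tag{7}$$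
(With only one $r$ per edge we would have $|X|=|H|$ and $H\subseteq\partial X$, so (5) would be impossible.)

**The debt of an edge.** Let $f=\{a,b\}\in H$ and $e_f=\{r,r'\}$. The $4$-set $f\cup e_f$ is in $U$. Its four triples are $f\cup\{r\}$ and $f\cup\{r'\}$, which are in $X$, and $\{a\}\cup e_f$ and $\{b\}\cup e_f$. So its interval must have bottom $\{a\}\cup e_f$ or $\{b\}\cup e_f$. We say that the pair consisting of that endpoint and $e_f$ *pays* for $f$.

**Who can pay.** Fix $a\in A$. The sets $\{a\}\cup\rho$ with $\rho\subseteq R$, $|\rho|\ge2$, also have to be covered. The natural way is to order $R$ and sort by the two smallest elements $y<z$ of $\rho$, with bottoms $\{a,y,z\}$. Let $m$ be the last element of $R$, and $R'=R\setminus\{m\}$. For $z=m$ the interval is just $\{a,y,m\}$ alone, so it may be enlarged to $[\{a,y,m\},\{a,y,m,b\}]$ without disturbing anything else on the side of $a$. Thus $a$ can pay for $|R|-1$ edges. Together this gives $|H|=|A|(|R|-1)$, which falls short of (7).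

**The extra payments.** Let $p_a$ be second to last in the order used for $a$. The interval with bottom $\{a,x,p_a\}$ is $[\{a,x,p_a\},\{a,x,p_a,m\}]$. If somebody else covers $\{a,x,p_a,m\}$, the bottom $\{a,x,p_a\}$ is free to pay for one more edge. Somebody can: among the subsets of $R$, sorted by three smallest elements with $m$ last, each triple $\{x,y,m\}$ is alone in its interval. So $\{x,p_a,m\}$ can be enlarged by the single element $a$. Each of the $\binom{|R'|}2$ triples $\{x,y,m\}$ can do this once.

**The numbers.** Put $s=|A|$, $q=|R'|$, and let $g$ be the number of extra payments. Then $|H|=sq+g$, and (7) says $sq+g>s(q+1)$, that is, $g\ge s+1$. The constraints are $g\le\binom q2$ and $sq+g\le\binom s2$. The second, with $g\ge s+1$, forces $s(q+1)+1\le s(s-1)/2$, that is, $s\ge2q+3+\tfrac2s$, so $s\ge2q+4$. The first then forces $\binom q2\ge2q+5$, that is, $q^2-5q-10\ge0$, so $q\ge7$. For $q=7$, $s=18$, $g=19$ everything fits: $19\le21$ and $18\cdot7+19=145\le153=\binom{18}2$. So $18+8=26$ is the smallest number of variables that this scheme permits.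

Finally, the edges must be distributed: each edge of $H$ is paid for by exactly one of its two ends. If $17$ vertices of $A$ pay for $8$ edges each and one pays for $9$, then $17\cdot8+9=145$. The $17$ vertices can be $\mathbb Z_{17}$ with $i$ paying for $\{i,i+1\},\dots,\{i,i+8\}$.

## The ideal in 26 variables

We now fix the data, count, and write out the partition.

**Step 1: the data.** Let $V=A\sqcup R$ with
$$A=\mathbb Z_{17}\sqcup\{\infty\},\qquad R=R'\sqcup\{m\},\qquad R'=\{r_1,\dots,r_7\},$$
and fix a total order on $A$.

For each $a\in A$ choose $p_a\in R'$ and $G_a\subseteq R'\setminus\{p_a\}$ such that the $2$-sets $\{x,p_a\}$ with $a\in A$, $x\in G_a$ are pairwise distinct, $|G_i|=1$ for $i\in\mathbb Z_{17}$, and $|G_\infty|=2$. This is possible: take $p_\infty=r_1$ and $G_\infty=\{r_2,r_3\}$. Of the $21-2=19$ remaining $2$-subsets of $R'$ assign $17$ different ones $\{x_i,p_i\}$ to the $i\in\mathbb Z_{17}$, and put $G_i=\{x_i\}$.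

For $a\in A$ let
$$S_a=\{\{x,m\}:x\in R'\}\cup\{\{x,p_a\}:x\in G_a\},$$
the set of those $e$ for which $(a,e)$ will pay for an edge. So $|S_i|=8$ for $i\in\mathbb Z_{17}$, and $|S_\infty|=9$.

For $a\in A$ and $e\in S_a$ choose $b(a,e)\in A\setminus\{a\}$ as follows: for $i\in\mathbb Z_{17}$, $b(i,\cdot)$ is a bijection $S_i\to\{i+1,\dots,i+8\}$, and $b(\infty,\cdot)$ is an injection $S_\infty\to\mathbb Z_{17}$. The $2$-sets $\{a,b(a,e)\}$ are pairwise distinct over all pairs $(a,e)$. Indeed, those with $a=\infty$ contain $\infty$ and differ by injectivity. The others lie in $\mathbb Z_{17}$, and every $2$-subset of $\mathbb Z_{17}$ is $\{i,i+j\}$ for exactly one $i$ and one $j\in\{1,\dots,8\}$.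

Let $H$ be the set of all these $2$-sets. For $f=\{a,b(a,e)\}\in H$ put $e_f=e$; this is well defined, since $f$ determines $(a,e)$. Let
$$X_0=\{f\cup\{r\}:f\in H,\ r\in e_f\}.$$
For instance, if $b(0,\{r_4,m\})=1$, then $f=\{0,1\}\in H$, and $\{0,1,r_4\}$, $\{0,1,m\}$ are in $X_0$. The $4$-set $\{0,1,r_4,m\}$ will be the top of an interval with bottom $\{0,r_4,m\}$.

**Step 2: the count.** We have $|H|=17\cdot8+9=145$ and $|X_0|=2\cdot145=290$. Every member of $\partial X_0$ is in $H$ or has the form $\{a,r\}$ with $a\in A$, $r\in R$. So
$$|\partial X_0|\le145+18\cdot8=289<290=|X_0|. \tag{8}$$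

**Proposition 5.** $U_0=\{\sigma\subseteq V:|\sigma|\ge3\}\setminus X_0$ is a disjoint union of intervals with bottoms of size $3$.

**Proof.** We list the intervals in four groups, according to the size of (bottom)$\,\cap A$, and record for each group which sets it covers.

**Group (I3): sets with at least three elements in $A$.** For each $T=\{a_1<a_2<a_3\}\subseteq A$ take
$$[T,\ T\cup\{a\in A:a>a_3\}\cup R].$$
It consists of all $\sigma$ for which $T$ is the set of the three smallest elements of $\sigma\cap A$. So these intervals cover exactly once the sets $\sigma$ with $|\sigma\cap A|\ge3$, and nothing else.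

**Group (I0): subsets of $R$, together with the sets taken over from the vertices $a$.** Fix a total order on $R$ with $m$ last. For $T=\{x<y<z\}\subseteq R$ with $z\ne m$ take $[T,\ T\cup\{t\in R:t>z\}]$. For $T=\{x,y,m\}$: if $\{x,y\}=\{x',p_a\}$ with $a\in A$ and $x'\in G_a$, take $[T,T\cup\{a\}]$; such a pair $(a,x')$ is unique by the choice of the data. Otherwise take $[T,T]$.

Sort a set $\rho\subseteq R$, $|\rho|\ge3$, by its three smallest elements $x<y<z$. If $z\ne m$, it lies in the interval of $\{x,y,z\}$ and in no other. If $z=m$, then $\rho=\{x,y,m\}$, since $m$ is last, and $\rho$ is the bottom of its own interval. The only other sets that occur are the added tops. So this group covers exactly once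

- every $\rho\subseteq R$ with $|\rho|\ge3$, and
- every set $\{a,x,p_a,m\}$ with $a\in A$, $x\in G_a$,

and nothing else.

**Group (I1): sets with one element in $A$, together with the sets $f\cup e_f$.** Let $a\in A$. Fix a total order $<_a$ on $R$ in which $p_a$ is second to last and $m$ is last. For each $2$-set $\{y<_az\}\subseteq R$:

- if $z\ne p_a,m$, take $[\{a,y,z\},\ \{a,y,z\}\cup\{t\in R:t>_az\}]$;
- if $z=p_a$ and $y\notin G_a$, take $[\{a,y,p_a\},\{a,y,p_a,m\}]$;
- if $z=p_a$ and $y\in G_a$, or if $z=m$, then $e=\{y,z\}$ is in $S_a$, and we take $[\{a\}\cup e,\ \{a\}\cup e\cup\{b(a,e)\}]$.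

The third case occurs exactly for the $e\in S_a$: the sets $\{y,m\}$, $y\in R'$, have $z=m$, and the sets $\{x,p_a\}$, $x\in G_a$, have $z=p_a$ because only $m$ comes after $p_a$.

Sort $\rho\subseteq R$, $|\rho|\ge2$, by its two $<_a$-smallest elements $y<_az$. If $z\ne p_a,m$, then $\{a\}\cup\rho$ is covered once, in the first case. If $z=p_a$, then $\rho$ is $\{y,p_a\}$ or $\{y,p_a,m\}$. For $y\notin G_a$ both sets $\{a\}\cup\rho$ are covered once, in the second case. For $y\in G_a$ the set $\{a,y,p_a\}$ is covered once, in the third case, and $\{a,y,p_a,m\}$ is not covered in this group. If $z=m$, then $\rho=\{y,m\}$ and $\{a\}\cup\rho$ is covered once, in the third case. So the intervals for $a$ cover exactly once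

- all sets $\{a\}\cup\rho$ with $\rho\subseteq R$, $|\rho|\ge2$, except the sets $\{a,x,p_a,m\}$ with $x\in G_a$, which are covered in (I0), and
- the sets $\{a,b(a,e)\}\cup e$ with $e\in S_a$,

and nothing else. Taken over all $a\in A$, the sets of the last type are exactly the $f\cup e_f$ with $f\in H$, each covered once, because each $f\in H$ comes from exactly one pair $(a,e)$.

**Group (I2): the remaining sets with two elements in $A$.** Let $f\subseteq A$ be a $2$-set. If $f\notin H$, fix any total order on $R$ and take
$$[f\cup\{t\},\ f\cup\{t\}\cup\{u\in R:u>t\}]\qquad\text{for all }t\in R.$$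
Sorting by the smallest element of $\rho$, we see that these cover every $f\cup\rho$ with $\emptyset\ne\rho\subseteq R$ exactly once. If $f\in H$, fix a total order on $R$ whose last two elements are those of $e_f=\{r,r'\}$, and take the same intervals only for $t\in R\setminus e_f$. The smallest element of $\rho$ is outside $e_f$ if and only if $\rho\not\subseteq e_f$. So these intervals cover exactly once all $f\cup\rho$ with $\emptyset\ne\rho\not\subseteq e_f$. What is left over $f$ is $f\cup\{r\}$ and $f\cup\{r'\}$, which are in $X_0$, and $f\cup e_f$, which is covered in (I1).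

**Putting the groups together.** Let $|\sigma|\ge3$.

- If $|\sigma\cap A|\ge3$, then $\sigma$ is covered once, in (I3).
- If $\sigma\cap A=f$ has two elements, then $\sigma=f\cup\rho$ with $\rho\ne\emptyset$. It is covered once in (I2) if $f\notin H$ or $\rho\not\subseteq e_f$, once in (I1) if $f\in H$ and $\rho=e_f$, and not at all if $\sigma\in X_0$.
- If $\sigma\cap A=\{a\}$, then $\sigma$ is covered once, in (I0) if $\sigma=\{a,x,p_a,m\}$ with $x\in G_a$, and in (I1) otherwise.
- If $\sigma\subseteq R$, then $\sigma$ is covered once, in (I0).

All bottoms have size $3$. $\square$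

*A check with the signed count.* For $W=V$ the right side of (6) is $\binom{25}2=300$, and $300-290=10$. By the computation behind (6), this difference is the number of one-element intervals in any partition of $U_0$ with bottoms of size $3$. In ours they are the triples $\{x,y,m\}$ not used for an extra payment, $21-19=2$ of them, and for each $2$-set $f\notin H$ the interval of the last $t\in R$, which gives $153-145=8$. Indeed $2+8=10$.

**Proof of Theorem 1.** Apply Lemma 4 with $c=3$, $n=26$, $X=X_0$. Here $\Gamma\ne2^V$ because all members of $\Gamma$ have size at most $3$. Assumption 1 is (8), and assumption 2 is Proposition 5. So $\operatorname{sdepth} I=\operatorname{sdepth} S/I=23$. The field played no role in the construction or in Lemma 3, so $K$ is arbitrary. $\square$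

## Larger $c$: spreading $X_0$ over additional variables

We prove Theorem 2(b) by attaching to the triples of $X_0$ all $(c-3)$-subsets of a large new set. Let $c\ge3$, $n\ge26+291(c-3)$ and $t=n-26\ge291(c-3)$. Let $V_0=A\sqcup R$ and $X_0$ be as in the previous section, let $Q$ be a set with $|Q|=t$, and let $V=Q\sqcup V_0$. Put
$$X=\{\sigma\cup x:\ \sigma\subseteq Q,\ |\sigma|=c-3,\ x\in X_0\},$$
and let $\Gamma$, $U$ be as in (4). Since $n>c$, we have $V\notin\Gamma$, so $\Gamma\ne2^V$.

**Step 1: $|X|>|\partial X|$.** Clearly $|X|=290\binom t{c-3}$. A member of $\partial X$ arises by deleting from some $\sigma\cup x$ either an element of $x$, which gives $\sigma\cup y$ with $y\in\partial X_0$, or an element of $\sigma$, which gives $\sigma'\cup x$ with $|\sigma'|=c-4$. With $\binom t{-1}=0$, (8) yields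
$$|\partial X|\le289\binom t{c-3}+290\binom t{c-4},\qquad\text{so}\qquad |X|-|\partial X|\ge\binom t{c-3}-290\binom t{c-4}.$$
For $c=3$ the right-hand side is $1$. For $c>3$,
$$\binom t{c-3}\Big/\binom t{c-4}=\frac{t-c+4}{c-3}\ge\frac{291(c-3)-(c-3)+1}{c-3}=\frac{290(c-3)+1}{c-3}>290,$$
so the right-hand side is positive.

**Step 2: $U$ is a disjoint union of intervals with bottoms of size $c$.** Fix total orders on $Q$ and on $V_0$. A set $\tau$ with $|\tau|\ge c$ is in $U$ if and only if $\tau\notin X$. We treat $\tau$ according to $\sigma=\tau\cap Q$ and write $\tau=\sigma\cup\omega$ with $\omega\subseteq V_0$.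

- *$|\sigma|\ge c$.* Use $[P,\ P\cup\{q\in Q:q>\max P\}\cup V_0]$ for all $c$-subsets $P\subseteq Q$. This interval consists of the $\tau$ for which $P$ is the set of the $c$ smallest elements of $\tau\cap Q$. So all these $\tau$ are covered exactly once, and none of them is in $X$.
- *$|\sigma|=j<c$ and $j\ne c-3$.* For each such $\sigma$ use $[\sigma\cup T,\ \sigma\cup T\cup\{v\in V_0:v>\max T\}]$ for all $(c-j)$-subsets $T\subseteq V_0$. Sorting by the $c-j$ smallest elements of $\omega$, we see that these cover exactly once the sets $\sigma\cup\omega$ with $|\omega|\ge c-j$, that is, with $|\tau|\ge c$. None of them is in $X$, since members of $X$ have $|\sigma|=c-3$.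
- *$|\sigma|=c-3$.* Now $|\tau|\ge c$ means $|\omega|\ge3$, and $\tau\in X$ if and only if $\omega\in X_0$. So $\tau\in U$ if and only if $\omega\in U_0$. For each such $\sigma$ use $[\sigma\cup T,\sigma\cup B]$ for all $[T,B]$ in the partition of $U_0$ from Proposition 5. Each required $\tau$ is covered exactly once.

In the last two cases every set in an interval has the same intersection $\sigma$ with $Q$ as the bottom, and in the first case the intersection has at least $c$ elements. So intervals from different cases, or for different $\sigma$, are disjoint. All bottoms have size $c$, and every $\tau\in U$ is covered exactly once.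

**Step 3: conclusion.** Steps 1 and 2 are the two assumptions of Lemma 4. Hence $I=I(\Gamma)$ is a squarefree monomial ideal in $n$ variables with $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=n-c$. This proves Theorem 2(b). $\square$
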